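\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The top degree of $\operatorname{Tor}$ between representation rings of subgroups}


\begin{abstract}
Let $G$ be a compact connected Lie group whose representation ring $RG$ is a tensor product of a polynomial and a Laurent algebra, and let $H_1,H_2$ be closed connected subgroups. We show that the largest $i$ with $\operatorname{Tor}_i^{RG}(RH_1,RH_2)\neq0$ is $\operatorname{rank}G-\operatorname{rank}H_1-\operatorname{rank}H_2+\delta$, where $\delta$ is the maximal rank of an intersection $H_1\cap gH_2g^{-1}$. In particular $\operatorname{Tor}_i$ vanishes for $i>\operatorname{rank}G-\operatorname{rank}H_1-\operatorname{rank}H_2$ if $H_1\times H_2$ acts freely on $G$ by left and right translation, as had been conjectured. This vanishing holds if and only if all isotropy groups of the action are finite.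
\end{abstract}

\section{Introduction}

\subsection*{The question}
For a compact Lie group $G$ let $RG$ be its complex representation ring, the group completion of the semiring of isomorphism classes of finite-dimensional complex representations. If $H\subseteq G$ is a closed subgroup, restriction is a ring homomorphism $RG\to RH$, $a\mapsto a|_H$, and makes $RH$ an $RG$-module.

Let $H_1,H_2\subseteq G$ be closed subgroups. The group $H_1\times H_2$ acts on $G$ by $(h_1,h_2)\cdot g=h_1gh_2^{-1}$. The pair $(h_1,h_2)$ fixes $g$ exactly when $h_1=gh_2g^{-1}$, so the isotropy group of $g$ is isomorphic to $H_1\cap gH_2g^{-1}$. The pair $H_1,H_2$ satisfies the \emph{strict double coset condition} if the action is free, that is, if $H_1\cap gH_2g^{-1}=\{1\}$ for all $g\in G$.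

In rational cohomology this condition has a known algebraic effect. By a theorem of Singhof, if $G$ is a compact connected Lie group and $H_1,H_2$ are closed connected subgroups satisfying the strict double coset condition, then
\[
\operatorname{Tor}_i^{H^*(BG;\mathbb Q)}\bigl(H^*(BH_1;\mathbb Q),H^*(BH_2;\mathbb Q)\bigr)=0
\quad\text{for } i>\operatorname{rank}G-(\operatorname{rank}H_1+\operatorname{rank}H_2),
\]
where $i$ is the homological degree. It is natural to ask for the same statement with $RG$, $RH_1$, $RH_2$ in place of the rational cohomology rings. The coefficients are now integral, and an assumption is made on the ring $RG$. The following was conjectured in \cite{Pittie}: \emph{if $G$ is compact and connected, $RG$ is isomorphic to a tensor product of a polynomial algebra and a Laurent algebra, and $H_1,H_2$ are closed connected subgroups satisfying the strict double coset condition, then $\operatorname{Tor}_i^{RG}(RH_1,RH_2)=0$ for all $i>\operatorname{rank}G-(\operatorname{rank}H_1+\operatorname{rank}H_2)$.} We prove this and determine the top degree for arbitrary closed connected $H_1,H_2$.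

\subsection*{The result}
The rank of a compact Lie group is the dimension of a maximal torus of its identity component; it is $0$ exactly for finite groups.

\begin{theorem}\label{thm:main}
Let $G$ be a compact connected Lie group with $RG\cong\mathbb Z[x_1,\dots,x_m,x_{m+1}^{\pm1},\dots,x_n^{\pm1}]$ as a ring, and let $H_1,H_2\subseteq G$ be closed connected subgroups. Put
\[
r=\operatorname{rank}H_1+\operatorname{rank}H_2,\qquad
\delta=\max_{g\in G}\operatorname{rank}\bigl(H_1\cap gH_2g^{-1}\bigr).
\]
\begin{enumerate}
\item[(a)] $n=\operatorname{rank}G$, and the largest $i$ with $\operatorname{Tor}_i^{RG}(RH_1,RH_2)\ne0$ is exactly $\operatorname{rank}G-r+\delta$.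
\item[(b)] If the strict double coset condition holds, then $\delta=0$. Hence $\operatorname{Tor}_i^{RG}(RH_1,RH_2)=0$ for all $i>\operatorname{rank}G-r$, and $\operatorname{Tor}_i^{RG}(RH_1,RH_2)\neq0$ for $i=\operatorname{rank}G-r$.
\item[(c)] $\operatorname{Tor}_i^{RG}(RH_1,RH_2)=0$ for all $i>\operatorname{rank}G-r$ if and only if $H_1\cap gH_2g^{-1}$ is finite for every $g\in G$. In that case all groups $\operatorname{Tor}_i^{RG}(RH_1,RH_2)$ are finitely generated abelian groups.
\item[(d)] For every field $k$, the largest $i$ with $\operatorname{Tor}_i^{k\otimes RG}(k\otimes RH_1,k\otimes RH_2)\neq0$ is also $\operatorname{rank}G-r+\delta$. Moreover the top group $\operatorname{Tor}^{RG}_{n-r+\delta}(RH_1,RH_2)$ is torsion-free.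
\end{enumerate}
\end{theorem}

\subsection*{The idea in the case $G=SU(2)$}
Here $RG=\mathbb Z[x]$ with $x$ the standard representation. Let $M,N$ be $RG$-modules with $M$ free as an abelian group. On $M\otimes\mathbb Z[x']=M[x']$ the operator $x-x'$, with $x$ acting on $M$, is injective (look at leading coefficients in $x'$) and has cokernel $M$, on which $x'$ acts as $x$. This is a free resolution of $M$ over $\mathbb Z[x']$. Tensoring it with $N$ shows that $\operatorname{Tor}_0$ and $\operatorname{Tor}_1$ are the cokernel and kernel of $f=x\otimes1-1\otimes x$ on $M\otimes N$, and that the higher groups vanish. Let $T$ be the maximal torus; $RT=\mathbb Z[s^{\pm1}]$ and $x|_T=s+s^{-1}$.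
\begin{itemize}
\item $H_1=H_2=T$. On $\mathbb Z[s^{\pm1},t^{\pm1}]$ we have $f=s+s^{-1}-t-t^{-1}=(s-t)(1-s^{-1}t^{-1})$. Since $f\ne0$ and the ring is a domain, only $\operatorname{Tor}_0$ survives, in accordance with $1-2+\delta=0$, $\delta=1$. The zero locus of $f$ has two components, $s=t$ and $s=t^{-1}$, one for each element $w$ of the Weyl group; each is the spectrum of the group ring of the character group of $T\cap wT=T$.
\item $H_1=T$, $H_2=1$. Now $f=s+s^{-1}-2=s^{-1}(s-1)^2$ on $\mathbb Z[s^{\pm1}]$, so $\operatorname{Tor}_1=0$ and $\operatorname{Tor}_0=\mathbb Z[s^{\pm1}]/(s-1)^2\cong\mathbb Z^2$; here $1-1+0=0$. The two components have collapsed to one, with multiplicity two. The description of the zero locus by Weyl group elements sees only the radical of $(f)$, but this suffices to find dimensions.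
\item $H_1=H_2=1$. Now $f=0$ on $\mathbb Z$, and $\operatorname{Tor}_0=\operatorname{Tor}_1=\mathbb Z$; here $1-0+0=1$.
\end{itemize}

\subsection*{The idea in general}
In general $\operatorname{Tor}_*^{RG}(RH_1,RH_2)$ is the Koszul homology of $n=\operatorname{rank}G$ elements of $A=RH_1\otimes RH_2$, a ring of dimension $r+1$ (Sections~\ref{sec:rings} and~\ref{sec:koszul}). Let $I$ be the ideal they generate. Its zero locus is the image, under a finite map, of a union over Weyl group elements $w$ of diagonalizable group schemes with character group $X(T_1\cap wT_2)$, where $T_i$ is a maximal torus of $H_i$. It therefore has dimension $\delta+1$ (Section~\ref{sec:support}). Thus the $n$ equations cut out a locus of codimension only $r-\delta$, and one expects Koszul homology to measure the excess $n-(r-\delta)$. What it measures precisely is the \emph{grade} of $I$, the maximal length of a regular sequence in $I$: the top nonzero degree is $n$ minus the grade. In a general noetherian ring the grade of an ideal can be smaller than its height. In a regular ring the two agree, but $A$ may be singular. The remedy is to pass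 to finite coverings of $H_1$ and $H_2$, whose representation rings are regular and contain $RH_1$ and $RH_2$ as direct summands (Section~\ref{sec:rings}). The proof is completed in Sections~\ref{sec:heights} and~\ref{sec:finite}.

\subsection*{Conventions}
Unadorned $\otimes$ is over $\mathbb Z$. For an ideal $J$ of a ring, $V(J)$ is the set of primes containing $J$. An \emph{integral extension} is an injective integral ring homomorphism. Such a homomorphism preserves Krull dimension and has lying over: every prime of the small ring is the contraction of a prime of the large ring. To obtain part (d) together with (a), we fix throughout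
\[
\Lambda=\mathbb Z\ \text{ or a field},\qquad d=\dim\Lambda\in\{1,0\}.
\]
A reader interested in the conjecture alone may take $\Lambda=\mathbb Z$ and $d=1$.

\section{Representation rings and finite coverings}\label{sec:rings}

\subsection*{Invariants}
Let $H$ be a compact connected Lie group with maximal torus $S$, character group $X(S)$ and Weyl group $W_H$. Restriction to $S$ identifies $RH$ with $\mathbb Z[X(S)]^{W_H}$. The orbit sums of $W_H$ on $X(S)$ form a $\mathbb Z$-basis of $RH$, and they also form a $\Lambda$-basis of $\Lambda[X(S)]^{W_H}$; hence
\begin{equation}\label{eq:inv}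
\Lambda\otimes RH=\Lambda[X(S)]^{W_H}.
\end{equation}
The ring $\Lambda[X(S)]$ is integral over these invariants, since $y\in\Lambda[X(S)]$ is a root of $\prod_{w\in W_H}(z-wy)$. Being also a finitely generated $\Lambda$-algebra, it is a finite module over $\Lambda\otimes RH$. By the Artin--Tate lemma $\Lambda\otimes RH$ is then a finitely generated $\Lambda$-algebra, hence noetherian.

Let $T$ be a maximal torus of $G$, $X=X(T)$ and $W$ its Weyl group, acting on $X$ by $(wx)(t)=x(w^{-1}t)$. Comparing dimensions in the integral extension $RG\subseteq\mathbb Z[X]$ gives $n+1=\operatorname{rank}G+1$, so $n=\operatorname{rank}G$.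

Conjugation by an element of $G$ acts trivially on $RG$. So replacing $H_i$ by a $G$-conjugate changes $RH_i$ only by an isomorphism of $RG$-algebras, and it only permutes the intersections $H_1\cap gH_2g^{-1}$ up to conjugation. We may therefore assume that $H_i$ has a maximal torus $T_i\subseteq T$. Write $X_i=X(T_i)$ and $W_i=W_{H_i}$.

\subsection*{Coverings}
Every compact connected Lie group has a finite covering by a product of a compact simply connected group and a torus. Choose such coverings $p_i\colon\tilde H_i=K_i\times T_i'\to H_i$, with kernels $Z_i$. Being finite normal subgroups of connected groups, the $Z_i$ are central. Choose a maximal torus $\tilde T_i$ of $\tilde H_i$ with $p_i(\tilde T_i)=T_i$. Since $\tilde T_i\to T_i$ is surjective with finite kernel, $\tilde X_i=X(\tilde T_i)$ contains $X_i$ as a subgroup of finite index. Since $RK_i$ is a polynomial ring on the fundamental representations, $R\tilde H_i=RK_i\otimes RT_i'$ is a polynomial ring tensored with a Laurent polynomial ring, in $\operatorname{rank}H_i$ variables altogether.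

By Schur's lemma the central subgroup $Z_i$ acts on each irreducible representation of $\tilde H_i$ through a character $\chi\in\hat Z_i$, and characters multiply under tensor products. Hence $R\tilde H_i=\bigoplus_{\chi\in\hat Z_i}(R\tilde H_i)_\chi$ is a $\hat Z_i$-graded ring. Its part of trivial character is spanned by the irreducible representations that factor through $H_i$, so it is $p_i^*(RH_i)\cong RH_i$. Each $(R\tilde H_i)_\chi$ is a module over it. Thus
\begin{equation}\label{eq:summand}
RH_i\ \text{ is a direct summand of }\ R\tilde H_i\ \text{ as an } RH_i\text{-module.}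
\end{equation}

\begin{example}\label{ex:so4}
Let $H=SO(4)$, $\tilde H=SU(2)\times SU(2)$. Then $R\tilde H=\mathbb Z[a,b]$ with $a,b$ the standard representations of the two factors, and the kernel of the covering is generated by $(-1,-1)$, which acts on $a^ib^j$ by $(-1)^{i+j}$. So $RSO(4)$ is spanned by the monomials $a^ib^j$ with $i+j$ even. Setting $u=a^2$, $v=b^2$, $w=ab$ we get
\[
RSO(4)=\mathbb Z[u,v,w]/(uv-w^2),
\]
because the classes of $u^iv^jw^\varepsilon$, $\varepsilon\in\{0,1\}$, span the right side and map bijectively to these monomials. This ring is not regular: its localization at the maximal ideal $\mathfrak m=(2,u,v,w)$ has dimension $3$, while $uv-w^2$ lies in the square of the ideal $(2,u,v,w)$ of $\mathbb Z[u,v,w]$, so $\mathfrak m/\mathfrak m^2$ has dimension $4$ over $\mathbb F_2$.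
\end{example}

\subsection*{The four rings}
Put
\[
A=\Lambda\otimes RH_1\otimes RH_2,\quad
B=\Lambda\otimes R\tilde H_1\otimes R\tilde H_2,\quad
C=\Lambda[X_1\oplus X_2],\quad
\tilde C=\Lambda[\tilde X_1\oplus\tilde X_2].
\]

\begin{lemma}\label{lem:rings}
\begin{enumerate}
\item[(i)] The natural maps $A\to C\to\tilde C$ and $A\to B\to\tilde C$ are integral extensions of finitely generated $\Lambda$-algebras, and $A,B,C,\tilde C$ all have dimension $r+d$.
\item[(ii)] $B$ is a polynomial ring tensored with a Laurent polynomial ring over $\Lambda$, in $r$ variables. In particular it is a regular domain.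
\item[(iii)] $A$ is a direct summand of $B$ as an $A$-module.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (ii) was noted above, and (iii) follows from \eqref{eq:summand} by taking tensor products. Finite generation over $\Lambda$ holds for the factors, hence for the tensor products.

The products of an orbit sum of $W_1$ and an orbit sum of $W_2$ are the orbit sums of $W_1\times W_2$ on $X_1\oplus X_2$, so \eqref{eq:inv} shows $A=C^{W_1\times W_2}$. Hence $A\to C$ is injective and integral. In the same way $B$ is a ring of invariants in $\tilde C$, so $B\to\tilde C$ is injective. The map $C\to\tilde C$ is injective, being induced by an inclusion of groups, and integral, since a power of every element of $\tilde X_i$ lies in $X_i$. The two composites $A\to\tilde C$ agree, so $A\to B$ is injective. Finally $\tilde C$ is integral over $C$, hence over $A$, hence over $B$, and $B\subseteq\tilde C$ is integral over $A$. So all four dimensions agree with $\dim C=r+d$.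
\end{proof}

Let $I\subseteq A$ be the ideal generated by the images of all elements $a|_{H_1}\otimes1-1\otimes a|_{H_2}$ with $a\in RG$. The augmentations $A\to\Lambda$ and $B\to\Lambda$ (virtual dimension) kill these elements, so $I\neq A$ and $IB\ne B$.

\section{$\operatorname{Tor}$ as Koszul homology}\label{sec:koszul}

For elements $f=(f_1,\dots,f_n)$ of a commutative ring $S$, the Koszul complex $K(f;S)$ is the tensor product over $S$ of the complexes $S\xrightarrow{f_j}S$ in degrees $1$ and $0$. For an $S$-module $M$ put $K(f;M)=K(f;S)\otimes_SM$ and $H_i(f;M)=H_i(K(f;M))$. These functors are additive in $M$, and $H_i(f;M)$ is killed by the ideal $(f_1,\dots,f_n)$. If $M$ is an $S$-algebra, $K(f;M)$ is the Koszul complex of the images of the $f_j$ in $M$. If $f$ is a regular sequence, $K(f;S)$ is a free resolution of $S/(f_1,\dots,f_n)$.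

Apart from the equality $n=\operatorname{rank}G$, this section is the only place where the hypothesis on $RG$ enters: it makes the ideal of the diagonal in $RG\otimes RG$ generated by a regular sequence of length $n$. Put $R=\Lambda\otimes RG=\Lambda[x_1,\dots,x_m,x_{m+1}^{\pm1},\dots,x_n^{\pm1}]$ and
\[
\epsilon_j=x_j\otimes1-1\otimes x_j\in R\otimes_\Lambda R\qquad(1\le j\le n).
\]

\begin{proposition}\label{prop:koszul}
Let $M,N$ be $R$-modules, with $M$ free over $\Lambda$. Then $\operatorname{Tor}_i^R(M,N)\cong H_i(\epsilon_1,\dots,\epsilon_n;M\otimes_\Lambda N)$ for all $i$. Moreover $(\epsilon_1,\dots,\epsilon_n)$ is the kernel of the multiplication $R\otimes_\Lambda R\to R$.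
\end{proposition}

\begin{proof}
Write $x_j=x_j\otimes1$ and $x_j'=1\otimes x_j$. Then $R\otimes_\Lambda R$ is obtained from the polynomial ring $R[x_1',\dots,x_n']$, $R=R\otimes1$, by inverting $x'_{m+1},\dots,x_n'$. In $R[x_1',\dots,x_n']$ the elements $x_j-x_j'$ form a regular sequence with quotient $R$, where $x_j'\mapsto x_j$. Localization is flat, and the inverted elements already map to units of $R$. So $\epsilon_1,\dots,\epsilon_n$ is a regular sequence in $R\otimes_\Lambda R$ with quotient $R$. This proves the last statement and shows that $K=K(\epsilon;R\otimes_\Lambda R)$ is a free resolution of $R$ over $R\otimes_\Lambda R$.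

We regard $R\otimes_\Lambda R$-modules as having a left and a right $R$-module structure. Since $R$ is free over $\Lambda$, the augmented complex $K\to R$ is a bounded exact complex of free left $R$-modules. It is therefore split exact over the left factor, and $M\otimes_RK\to M$ remains exact. The terms of $M\otimes_RK$ are finite sums of copies of $M\otimes_\Lambda R$, which are free right $R$-modules because $M$ is free over $\Lambda$. So $M\otimes_RK$ is a free resolution of $M$ over $R$, and
\[
\operatorname{Tor}^R_i(M,N)=H_i(M\otimes_RK\otimes_RN)=H_i\bigl(K\otimes_{R\otimes_\Lambda R}(M\otimes_\Lambda N)\bigr).\qedhere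
\]
\end{proof}

Let $f_j\in A$ be the image of $\epsilon_j$. The kernel of $R\otimes_\Lambda R\to R$ is also generated by the elements $a\otimes1-1\otimes a$: if $\sum a_ib_i=0$, then $\sum a_i\otimes b_i=\sum(a_i\otimes1-1\otimes a_i)(1\otimes b_i)$. Here it suffices to let $a$ range over the image of $RG$, since $a\otimes1-1\otimes a$ is $\Lambda$-linear in $a$. Passing to $A$ we obtain
\begin{equation}\label{eq:tor}
I=(f_1,\dots,f_n),\qquad
\operatorname{Tor}_i^{\Lambda\otimes RG}(\Lambda\otimes RH_1,\Lambda\otimes RH_2)\cong H_i(f;A).
\end{equation}
The freeness hypothesis holds because $RH_1$ is a free abelian group.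

\begin{remark}\label{rem:hyp}
Without the hypothesis on $RG$ the vanishing can fail. Let $G=SO(4)$ and $H_1=H_2=1$, so that the strict double coset condition holds, and let $R_2=\mathbb F_2\otimes RG=\mathbb F_2[u,v,w]/(uv-w^2)$ (Example~\ref{ex:so4}). A free resolution of $\mathbb Z$ over $RG$ consists of free abelian groups, so modulo $2$ it becomes a free resolution of $\mathbb F_2$ over $R_2$; hence $\operatorname{Tor}^{RG}_i(\mathbb Z,\mathbb F_2)\cong\operatorname{Tor}_i^{R_2}(\mathbb F_2,\mathbb F_2)$. The augmentation sends $u,v,w$ to $4=0$ in $\mathbb F_2$. The local ring of $R_2$ at $(u,v,w)$ has dimension $2$ and embedding dimension $3$, so it is not regular. A noetherian local ring that is not regular has a residue field of infinite projective dimension, so the groups $\operatorname{Tor}_i^{R_2}(\mathbb F_2,\mathbb F_2)$ are nonzero for all $i\ge0$. The exact sequences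
\[
\operatorname{Tor}_i^{RG}(\mathbb Z,\mathbb Z)\to\operatorname{Tor}_i^{RG}(\mathbb Z,\mathbb F_2)\to\operatorname{Tor}_{i-1}^{RG}(\mathbb Z,\mathbb Z)
\]
show that $\operatorname{Tor}_i^{RG}(\mathbb Z,\mathbb Z)\ne0$ for infinitely many $i$.
\end{remark}

\section{The dimension of the support}\label{sec:support}

We now compute $\dim A/I$. The generators of $I$ are hard to handle directly in $A$, but in the group ring $C$ the zero locus of $IC$ splits into pieces defined by equations between characters. Two facts are needed: passing from $A$ to an integral extension does not change dimensions, and two points of $\operatorname{Spec}\Lambda[X]$, with values in the same field, that agree on $W$-invariants differ by an element of $W$.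

\begin{lemma}\label{lem:nil}
Let $A\subseteq A'$ be an integral extension. Then $IA'\cap A\subseteq\sqrt I$, and $\dim A/I=\dim A'/IA'$.
\end{lemma}

\begin{proof}
Let $P\supseteq I$ be a prime of $A$ and let $Q$ be a prime of $A'$ with $Q\cap A=P$. Then $Q\supseteq IA'$, so $IA'\cap A\subseteq P$. As $P$ was arbitrary, $IA'\cap A\subseteq\sqrt I$. Hence $A/I\to A'/IA'$ is integral and its kernel consists of nilpotent elements, and the dimensions agree.
\end{proof}

\begin{lemma}\label{lem:weyl}
Let $E=\Lambda[X]$, let $\kappa$ be a field, and let $\varphi,\psi\colon E\to\kappa$ be ring homomorphisms that agree on $E^W$. Then $\psi=\varphi\circ w$ for some $w\in W$.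
\end{lemma}

\begin{proof}
Let $e_1,\dots,e_l$ generate $E$ as a $\Lambda$-algebra, and let $t_1,\dots,t_l,z$ be indeterminates. The polynomial $\prod_{w\in W}(z-\sum_jt_j\,we_j)$ has coefficients in $E^W[t_1,\dots,t_l]$, so applying $\varphi$ and $\psi$ to its coefficients gives the same result:
\[
\prod_{w\in W}\Bigl(z-\sum_jt_j\varphi(we_j)\Bigr)=\prod_{w\in W}\Bigl(z-\sum_jt_j\psi(we_j)\Bigr)\quad\text{in }\kappa[t_1,\dots,t_l][z].
\]
The element $z=\sum_jt_j\psi(e_j)$ is a root of the right side (take the factor $w=1$), hence of the left side. As $\kappa[t_1,\dots,t_l]$ is a domain, $\sum_jt_j\psi(e_j)=\sum_jt_j\varphi(we_j)$ for some $w$, that is, $\psi(e_j)=\varphi(we_j)$ for all $j$. Since $\varphi$ and $\psi$ also agree on $\Lambda\subseteq E^W$, they satisfy $\psi=\varphi\circ w$.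
\end{proof}

For $w\in W$ let $L_w\subseteq C$ be the ideal generated by the elements $[(wx)|_{T_1}]\otimes1-1\otimes[x|_{T_2}]$, $x\in X$, where $[\cdot]$ denotes a character viewed as an element of the group ring.

\begin{proposition}\label{prop:support}
\begin{enumerate}
\item[(i)] $V(IC)=\bigcup_{w\in W}V(L_w)$, and $C/L_w\cong\Lambda[M_w]$ with $M_w=X(T_1\cap wT_2)$.
\item[(ii)] $\max_{w\in W}\dim(T_1\cap wT_2)=\delta$.
\item[(iii)] $\dim A/I=\dim B/IB=\dim C/IC=\delta+d$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Let $P$ be a prime of $C$ with residue field $\kappa$, and let $\varphi_i\colon\Lambda[X_i]\to\kappa$ be the induced homomorphisms. Composing with restriction $\Lambda[X]\to\Lambda[X_i]$ gives $\varphi,\psi\colon\Lambda[X]\to\kappa$ for $i=1,2$ respectively. By definition of $I$ we have $P\supseteq IC$ if and only if $\varphi$ and $\psi$ agree on $\Lambda\otimes RG=\Lambda[X]^W$. By Lemma~\ref{lem:weyl}, and its evident converse, this means $\psi=\varphi\circ w$ for some $w$. Since $\psi(x)=\varphi(wx)$ for all $x\in X$ says exactly that $P$ contains the generators of $L_w$, the first claim follows.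

The generators of $L_w$ are differences of two group elements, so $C/L_w=\Lambda[(X_1\oplus X_2)/N_w]$ with $N_w=\{((wx)|_{T_1},-x|_{T_2}):x\in X\}$. By Pontryagin duality $(X_1\oplus X_2)/N_w$ is the character group of the subgroup of $T_1\times T_2$ annihilated by $N_w$. Since $(wx)(t)=x(w^{-1}t)$, this subgroup is
\[
\{(t_1,t_2)\in T_1\times T_2:\ x(w^{-1}t_1)=x(t_2)\ \text{for all }x\in X\}=\{(t_1,t_2):t_1=wt_2\}\cong T_1\cap wT_2 .
\]

(ii) If $n_w\in N(T)$ represents $w$, then $T_1\cap wT_2\subseteq H_1\cap n_wH_2n_w^{-1}$, and the identity component of the left side is a torus. So $\dim(T_1\cap wT_2)\le\delta$ for every $w$.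

Conversely let $g\in G$ and let $S$ be a maximal torus of the identity component of $H_1\cap gH_2g^{-1}$. Then $S$ is a torus in $H_1$ and $g^{-1}Sg$ is a torus in $H_2$, so there are $h_i\in H_i$ with
\[
S'=h_1Sh_1^{-1}\subseteq T_1,\qquad S''=h_2g^{-1}Sgh_2^{-1}\subseteq T_2 .
\]
Put $u=h_2g^{-1}h_1^{-1}$, so that $uS'u^{-1}=S''$. Let $s'$ be a topological generator of $S'$ and $s''=us'u^{-1}\in S''$. The elements $s',s''$ of $T$ are conjugate in $G$, hence by an element of $W$: $s'=ws''$ for some $w\in W$. So $s'\in T_1\cap wT_2$. This group is closed and $s'$ generates $S'$ topologically, so $S'\subseteq T_1\cap wT_2$ and $\dim S\le\dim(T_1\cap wT_2)$.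

(iii) By Lemma~\ref{lem:nil}, applied to $A\subseteq B$ and $A\subseteq C$, the three dimensions agree. By (i), $\dim C/IC=\max_w\dim\Lambda[M_w]$. Now $M_w\cong\mathbb Z^c\oplus F$ with $F$ finite and $c=\dim(T_1\cap wT_2)$, so $\Lambda[M_w]$ is a finite free extension of a Laurent polynomial ring over $\Lambda$ in $c$ variables and has dimension $c+d$. With (ii) this gives $\delta+d$.
\end{proof}

\section{Heights and the top degree}\label{sec:heights}

The dimension of $A/I$ must now be converted into a grade. Recall that for a proper ideal $J$ of a noetherian ring $S$, $\operatorname{grade}(J,S)$ is the maximal length of an $S$-regular sequence in $J$. We use two standard facts.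
\begin{itemize}
\item \emph{Depth sensitivity of the Koszul complex} (\cite[Thm.~16.8]{Matsumura}, \cite[Thm.~1.6.17]{BH}). If $J=(f_1,\dots,f_n)\subsetneq S$ and $g=\operatorname{grade}(J,S)$, then $H_i(f;S)=0$ for $i>n-g$ and $H_{n-g}(f;S)\neq0$.
\item \emph{Grade and height} (\cite[Prop.~1.2.14 and Cor.~2.1.4]{BH}). One has $\operatorname{grade}(J,S)\le\operatorname{ht}J$, with equality if $S$ is Cohen--Macaulay, in particular if $S$ is regular.
\end{itemize}
The grade of $I$ is bounded above by the height of $I$ in $A$ itself, which gives non-vanishing. For the vanishing we use the equality of grade and height in the regular ring $B$, and then pass to the direct summand $A$.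

\begin{proposition}\label{prop:heights}
$\operatorname{ht}(IB)\ge r-\delta$ and $\operatorname{ht}(I)\le r-\delta$.
\end{proposition}

\begin{proof}
We first show that every maximal ideal $\mathfrak m$ of $B$ has height $r+d$. If $\Lambda$ is a field, then $B$ is a finitely generated domain of dimension $r$ over it, and all maximal ideals of such a ring have height $r$. Let $\Lambda=\mathbb Z$. The field $B/\mathfrak m$ is a finitely generated $\mathbb Z$-algebra, hence finite, and $\mathfrak m\cap\mathbb Z=(p)$ for a prime number $p$. The ring $B/pB$ is a finitely generated domain of dimension $r$ over $\mathbb F_p$, so $\operatorname{ht}(\mathfrak m/pB)=r$. Since $p$ is a nonzerodivisor in $B$, $\operatorname{ht}\mathfrak m=r+1$.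

Let $P$ be a prime of $B$. As $B$ is regular, hence Cohen--Macaulay, $\operatorname{ht}P+\operatorname{ht}(\mathfrak m/P)=\operatorname{ht}\mathfrak m=r+d$ for every maximal ideal $\mathfrak m\supseteq P$. Choosing $\mathfrak m$ with $\operatorname{ht}(\mathfrak m/P)=\dim B/P$ we get $\operatorname{ht}P=r+d-\dim B/P$. If $P\supseteq IB$, then $\dim B/P\le\delta+d$ by Proposition~\ref{prop:support}, so $\operatorname{ht}P\ge r-\delta$. This is the first inequality.

For the second, choose a minimal prime $P\supseteq I$ of $A$ with $\dim A/P=\dim A/I=\delta+d$. Then $\operatorname{ht}I\le\operatorname{ht}P\le\dim A-\dim A/P=(r+d)-(\delta+d)=r-\delta$.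
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(a)}, \textup{(b)} and the first part of \textup{(d)}]
That $n=\operatorname{rank}G$ was shown in Section~\ref{sec:rings}. By \eqref{eq:tor} we must show that the largest $i$ with $H_i(f;A)\ne0$ is $n-r+\delta$.

\emph{Vanishing.} Since $B$ is Cohen--Macaulay, $\operatorname{grade}(IB,B)=\operatorname{ht}(IB)\ge r-\delta$, so $H_i(f;B)=0$ for $i>n-r+\delta$. By Lemma~\ref{lem:rings}(iii) and additivity, $H_i(f;A)$ is a direct summand of $H_i(f;B)$. Hence $H_i(f;A)=0$ for $i>n-r+\delta$.

\emph{Non-vanishing.} Let $g=\operatorname{grade}(I,A)\le\operatorname{ht}I\le r-\delta$. Then $H_{n-g}(f;A)\ne0$ and $n-g\ge n-r+\delta$. By the vanishing just proved, $n-g=n-r+\delta$.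

With $\Lambda=\mathbb Z$ this is (a); with $\Lambda=k$ it is the first statement of (d). If the strict double coset condition holds, all groups $H_1\cap gH_2g^{-1}$ are trivial, so $\delta=0$, and (b) follows from (a).
\end{proof}

\begin{example}
Let $G=SU(4)$, $H_1=SO(4)$ and $H_2=1$, so $\delta=0$ and Theorem~\ref{thm:main} predicts top degree $3-2=1$. Here $RG=\mathbb Z[\lambda_1,\lambda_2,\lambda_3]$, with $\lambda_j$ the exterior powers of $\mathbb C^4$, and for $\Lambda=\mathbb Z$ the ring $A=RSO(4)=\mathbb Z[u,v,w]/(uv-w^2)$ of Example~\ref{ex:so4} is singular. Let $V,V'$ be the standard representations of the two factors of $SU(2)\times SU(2)$, with classes $a,b$. Pulled back to $SU(2)\times SU(2)$, the representation $\mathbb C^4$ becomes $V\otimes V'$, with class $ab=w$, and $\lambda_3$, being its dual, becomes $w$ as well. From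
\[
\textstyle\bigwedge^2(V\otimes V')=\bigl(\operatorname{Sym}^2V\otimes\bigwedge^2V'\bigr)\oplus\bigl(\bigwedge^2V\otimes\operatorname{Sym}^2V'\bigr)
\]
we see that $\lambda_2$ becomes $(a^2-1)+(b^2-1)=u+v-2$. Subtracting dimensions, $f=(w-4,\;u+v-8,\;w-4)$. The ring $A$ is a domain; $A/(w-4)=\mathbb Z[u,v]/(uv-16)$ is also a domain, in which $u+v-8\ne0$. So $w-4,\,u+v-8$ is a regular sequence in $A$ with quotient $A/I=\mathbb Z[u]/(u-4)^2\cong\mathbb Z^2$. The third element is redundant, and replacing it by $0$ does not change the Koszul complex up to isomorphism. Hence $H_i(f;A)\cong H_i(f_1,f_2;A)\oplus H_{i-1}(f_1,f_2;A)$, so $\operatorname{Tor}_0\cong\operatorname{Tor}_1\cong\mathbb Z^2$ and all other $\operatorname{Tor}_i$ vanish.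
\end{example}

\section{Finite isotropy and torsion}\label{sec:finite}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(c)}]
By (a), $\operatorname{Tor}_i^{RG}(RH_1,RH_2)$ vanishes for all $i>\operatorname{rank}G-r$ if and only if $\delta=0$, that is, if and only if all compact groups $H_1\cap gH_2g^{-1}$ have rank $0$. These are exactly the finite ones.

Now assume $\delta=0$ and take $\Lambda=\mathbb Z$. We claim that $A/I$ is a finitely generated abelian group. By Proposition~\ref{prop:support}(i),(ii) all groups $M_w$ are finite and $\sqrt{IC}=\bigcap_w\sqrt{L_w}$. So $C/\sqrt{IC}$ embeds in $\prod_wC/\sqrt{L_w}$, a finite product of quotients of the rings $\mathbb Z[M_w]$, and is a finitely generated abelian group. Lemma~\ref{lem:nil} for $A\subseteq C$ gives $\sqrt{IC}\cap A=\sqrt I$: if $a\in A$ and $a^l\in IC$, then $a^l\in IC\cap A\subseteq\sqrt I$, and the other inclusion is clear. Hence $A/\sqrt I\subseteq C/\sqrt{IC}$ is a finitely generated abelian group. The nilradical $\mathfrak n$ of the noetherian ring $A/I$ is nilpotent, and each $\mathfrak n^l/\mathfrak n^{l+1}$ is a finitely generated module over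 $(A/I)/\mathfrak n=A/\sqrt I$. So $A/I$ has a finite filtration with quotients that are finitely generated abelian groups, which proves the claim.

Finally, $H_i(f;A)$ is a finitely generated module over the noetherian ring $A$ and is killed by $I$. It is thus a finitely generated $A/I$-module, hence a finitely generated abelian group. By \eqref{eq:tor} it is $\operatorname{Tor}_i^{RG}(RH_1,RH_2)$.
\end{proof}

\begin{example}
Finite but nontrivial isotropy does occur. Let $G=S^1\times S^1$, $H_1=\{(z,1)\}$ and $H_2=\{(z,z^q)\}$ with $q\ge2$. Then $H_1\cap gH_2g^{-1}=H_1\cap H_2$ is cyclic of order $q$, so the action is not free, but $\delta=0$. With $RG=\mathbb Z[x^{\pm1},y^{\pm1}]$, $RH_1=\mathbb Z[s^{\pm1}]$ and $RH_2=\mathbb Z[t^{\pm1}]$ one finds $A=\mathbb Z[s^{\pm1},t^{\pm1}]$ and $f=(s-t,\,1-t^q)$, a regular sequence. So $\operatorname{Tor}_0=\mathbb Z[t]/(t^q-1)$ is the only nonzero group, in accordance with $\operatorname{rank}G-r+\delta=2-2+0=0$.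
\end{example}

\begin{proof}[Proof of the second part of Theorem~\ref{thm:main}\textup{(d)}]
Let $p$ be a prime number, and let $A$ be formed with $\Lambda=\mathbb Z$. Then $A/pA$ is the corresponding ring for $\Lambda=\mathbb F_p$. Since $A$ is torsion-free, the sequence of complexes
\[
0\to K(f;A)\xrightarrow{\ p\ }K(f;A)\to K(f;A/pA)\to0
\]
is exact. Part of its homology sequence is
\[
H_{n-r+\delta+1}(f;A/pA)\to H_{n-r+\delta}(f;A)\xrightarrow{\ p\ }H_{n-r+\delta}(f;A).
\]
The left term vanishes by the first part of (d) for $k=\mathbb F_p$. So $\operatorname{Tor}_{n-r+\delta}^{RG}(RH_1,RH_2)=H_{n-r+\delta}(f;A)$ has no $p$-torsion, for any $p$.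
\end{proof}

\begin{thebibliography}{9}
\bibitem{BH} Bruns--Herzog, \emph{Cohen--Macaulay Rings}.
\bibitem{Matsumura} Matsumura, \emph{Commutative Ring Theory}.
\bibitem{Pittie} \emph{A Generalization Of A Theorem Of Pittie}, \texttt{https://zenodo.org/records/7900299/files/masterarbeit.pdf}.
\end{thebibliography}

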